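# Automatic continuity of dense range homomorphisms into strongly semisimple algebras that admit power-associativity

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$. Algebras are not assumed to be associative, "ideal" means two-sided ideal, and $L_b$ denotes left multiplication by $b$. A homomorphism is a linear multiplicative map.

## 1. Symmetrized products, strong radicals and separating spaces

**Definition (normed algebra).** A normed algebra is an algebra $A$ over $\mathbb K$ with a norm such that $\|xy\|\le\|x\|\|y\|$ for all $x,y$. It is complete if the norm is complete.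

Every finite-dimensional algebra can be given a complete algebra norm: any norm satisfies $\|xy\|\le K\|x\|\|y\|$ for some $K>0$, and then $K\|\cdot\|$ is submultiplicative. A Banach space with zero product is also a complete normed algebra; it will serve as a counterexample below.

**Definition (power-associativity).** An algebra is power-associative if the subalgebra generated by any single element is associative.

Put $x^1=x$ and $x^{n+1}=xx^n$. Power-associativity means that $x^mx^n=x^{m+n}$ for all $m,n\ge1$ and all $x$; equivalently, any two bracketings of a product of $n$ copies of $x$ agree. Associative algebras have this property. The commutative algebra with basis $u,v$ and products $u^2=v$, $uv=u$, $v^2=0$ does not: $u(u(uu))=u(uv)=u^2=v$, while $(uu)(uu)=v^2=0$.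

**Definition (admitting power-associativity).** $A^{\rm sym}$ is the vector space of $A$ with the product $a\circ b=\tfrac12(ab+ba)$. The algebra $A$ admits power-associativity if $A^{\rm sym}$ is power-associative.

Power-associative algebras admit power-associativity. The converse fails. Let $A$ have basis $u,v$ with $u^2=v$, $uv=v$, $vu=-v$, $v^2=0$. Then $u(uu)=v$ and $(uu)u=-v$, so $A$ is not power-associative. In $A^{\rm sym}$ the only nonzero product of basis elements is $u\circ u=v$, so all products of three elements vanish and $A^{\rm sym}$ is associative.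

If $A$ is normed, then $\|a\circ b\|\le\|a\|\|b\|$, so $A^{\rm sym}$ is normed with the same norm. A homomorphism $A\to B$ is also a homomorphism $A^{\rm sym}\to B^{\rm sym}$. From now on, powers of an element of $A$ are taken in $A^{\rm sym}$: $a^1=a$, $a^{n+1}=a\circ a^n$.

**Definition (Jordan algebra).** A commutative algebra is a Jordan algebra if $x^2(x\eta)=x(x^2\eta)$ for all $x,\eta$, that is, if $L_x$ and $L_{x^2}$ commute for every $x$.

It is a textbook fact that Jordan algebras over $\mathbb K$ are power-associative; an algebra $A$ is Jordan-admissible if $A^{\rm sym}$ is Jordan, so such algebras admit power-associativity. If $A$ is associative and $l_x,r_x$ are its left and right multiplications, then in $A^{\rm sym}$ we have $L_x=\frac12(l_x+r_x)$ and $L_{x^2}=\frac12(l_x^2+r_x^2)$. These commute, so $A^{\rm sym}$ is Jordan. The symmetric $2\times2$ matrices form a subalgebra $H$ of $M_2(\mathbb K)^{\rm sym}$, hence a Jordan algebra.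

Not every commutative power-associative algebra is Jordan. Let $S$ be the commutative algebra with basis $e_1,\dots,e_5$ and
$$e_1e_2=e_3,\quad e_2e_4=e_3,\quad e_1e_5=-e_3,\quad e_1e_3=e_4,\quad e_2e_3=e_5,$$
all other products of basis elements being zero. Put $N=\operatorname{span}(e_3,e_4,e_5)$; then $NN=0$ and $SS\subseteq N$. For $x=\sum a_ie_i$ and $P=2(a_1a_2+a_2a_4-a_1a_5)$,
$$x^2=Pe_3+2a_1a_3e_4+2a_2a_3e_5,\qquad x^3=(2a_1a_2a_3-2a_1a_2a_3)e_3+P(a_1e_4+a_2e_5)=P(a_1e_4+a_2e_5),$$
and $xx^3=P(a_1a_2e_3-a_1a_2e_3)=0$. A monomial in $x$ that is a product of two monomials of degree at least $2$ lies in $NN=0$. A monomial $xv$ with $v$ of degree $3$ is $xx^3=0$, and by induction every monomial of degree at least $4$ vanishes. So $S$ is power-associative. It is not Jordan. For $x=e_1+e_2$ we have $x^2=2e_3$, so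
$$L_{x^2}L_xe_1=2e_3e_3=0,\qquad L_xL_{x^2}e_1=x(2e_4)=2e_3. \tag{1}$$

**Definition (strong radical).** A simple algebra is a nonzero algebra with no ideals other than $0$ and itself. The strong radical of $A$ is the intersection of all ideals $M$ of $A$ such that $A/M$ is a simple unital algebra. $A$ is strongly semisimple if its strong radical is zero.

$M_2(\mathbb K)$ is simple and unital, so it is strongly semisimple. The algebra $C[0,1]$ is strongly semisimple, because each ideal $\{f:f(s)=0\}$ has quotient $\mathbb K$ and these ideals meet in $0$. The algebra $T$ of upper triangular $2\times2$ matrices has strong radical $\mathbb KE_{12}$. Indeed, put $N=\mathbb KE_{12}$, an ideal with $N^2=0$. If $T/M$ is simple and unital and $N\not\subseteq M$, then the image of $N$ is a nonzero ideal, hence all of $T/M$, and $T/M$ has zero product, which is impossible for a nonzero unital algebra. So $N\subseteq M$. Conversely $T/N\cong\mathbb K\times\mathbb K$ has two ideals with quotient $\mathbb K$ and intersection $0$.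

**Definition (separating space).** For a homomorphism $\Phi:A\to B$ of normed algebras,
$$\mathfrak S(\Phi)=\{b\in B:\ \text{there are } a_n\to0 \text{ in } A \text{ with } \Phi(a_n)\to b\}.$$

If $A,B$ are complete, the closed graph theorem says that $\Phi$ is continuous if and only if $\mathfrak S(\Phi)=0$. For example, if $f$ is a discontinuous linear functional on a Banach space $A$ with zero product, there are $a_n\to0$ with $f(a_n)=1$. Then $\Phi(a)=f(a)E_{12}$, as a map into $M_2(\mathbb K)$, has $\mathfrak S(\Phi)=\mathbb KE_{12}$.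

**Definition (the number $r$).** If $B$ is normed and admits power-associativity, put $r(b)=\lim_n\|b^n\|^{1/n}$.

The limit exists because $b^{m+n}=b^m\circ b^n$ gives $\|b^{m+n}\|\le\|b^m\|\|b^n\|$. Clearly $r(b)\le\|b\|$ and $r(b^n)=r(b)^n$. In $M_2(\mathbb K)$, $r(E_{12})=0$. If $B$ has a unit $1\ne0$, then $r(1)=\lim\|1\|^{1/n}=1$, even if $\|1\|>1$.

## 2. The problem: power-associativity in the target only

When is a homomorphism between complete normed algebras continuous just because it is a homomorphism? Two results are known. By Rickart's theorem and its extension by Putter and Yood to the Jordan case, dense range homomorphisms from complete normed Jordan algebras into complete normed strongly semisimple algebras are continuous. More generally, if $A$ is complete and admits power-associativity and $B$ is complete and strongly semisimple, every homomorphism $A\to B$ with dense range is continuous.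

In both statements the algebraic hypothesis is on the domain. The question, a conjecture from "Non-Associative Normed Algebras", moves it to the target: if $B$ is complete, strongly semisimple and admits power-associativity, is every dense range homomorphism from an arbitrary complete normed algebra into $B$ continuous? The domain now satisfies no identity at all. The answer is yes, through the following statements.

**Theorem 2.** Let $A$ be any complete normed algebra, $B$ a complete normed algebra admitting power-associativity, and $\Phi:A\to B$ any homomorphism (no density assumed). Then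
$$r(\Phi(a))\le\liminf_n\|a^n\|^{1/n}\le\|a\|\qquad(a\in A).$$

The constant $1$ is sharp, as $\Phi=\mathrm{id}_{\mathbb K}$ shows.

**Theorem 3.** Let $A,B$ be complete normed algebras and $\Phi:A\to B$ a homomorphism with dense range. Then $\mathfrak S(\Phi)$ is contained in every ideal $M$ of $B$ such that $B/M$ is simple, unital and admits power-associativity. If these $M$ have zero intersection, $\Phi$ is continuous.

**Corollary 4 (the conjecture).** If $B$ is complete normed, strongly semisimple and admits power-associativity, then every dense range homomorphism from a complete normed algebra to $B$ is continuous.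

Theorem 1 is the algebraic identity behind Theorem 2. It is stated in Section 7, after Section 6 has shown where it comes from.

## 3. The target $\mathbb K$, and a map whose range is not dense

Let $A$ be a complete normed algebra and $\Phi:A\to\mathbb K$ a homomorphism. We claim that $|\Phi(a)|\le\|a\|$. If not, rescale so that $\Phi(a)=1$ and $\|a\|<1$. Since $\|L_a\|\le\|a\|<1$ and $A$ is complete, $1-L_a$ is invertible on $A$, so there is $h\in A$ with $h-ah=a$. Applying $\Phi$ gives $\Phi(h)-\Phi(h)=1$, a contradiction.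

The argument solves an equation upstairs, where completeness is available, and pushes the solution down. Multiplicativity of $\Phi$ suffices, and no identity is used in $A$. This survives to the end.

No bound $\|\Phi(a)\|\le k\|a\|$ can hold for general targets. The map $\Phi(a)=f(a)E_{12}$ of Section 1 is a homomorphism, because $\Phi(a)\Phi(b)=f(a)f(b)E_{12}^2=0=\Phi(ab)$. It is discontinuous, and its target $M_2(\mathbb K)$ is a simple unital associative algebra. So density cannot be dropped in Corollary 4. Theorem 2 is consistent with this example: $r(f(a)E_{12})=0$.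

## 4. Theorem 3 and Corollary 4 from the bound $r(\Phi(a))\le\|a\|$

We assume Theorem 2 here and deduce the rest. Let $\Phi:A\to B$ have dense range, with $A,B$ complete.

**Step 1: $\mathfrak S(\Phi)$ is a closed ideal.** This step is where density is used. The set is a subspace. If $b_k\in\mathfrak S(\Phi)$ and $b_k\to b$, choose $a_k$ with $\|a_k\|<1/k$ and $\|\Phi(a_k)-b_k\|<1/k$; then $a_k\to0$ and $\Phi(a_k)\to b$, so it is closed. If $a_n\to0$, $\Phi(a_n)\to b$ and $a\in A$, then $aa_n\to0$ and $\Phi(aa_n)\to\Phi(a)b$, so $\Phi(a)b\in\mathfrak S(\Phi)$. Since $\Phi(A)$ is dense and $\mathfrak S(\Phi)$ is closed, $B\,\mathfrak S(\Phi)\subseteq\mathfrak S(\Phi)$. Multiplication on the other side is the same.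

**Step 2: if $B/M$ is simple and unital, then $M$ is closed.** This makes $B/M$ a complete normed algebra. By continuity of the product $\overline M$ is an ideal, and it contains $M$, so it is $M$ or $B$. Suppose $\overline M=B$. Take a representative of the unit of $B/M$ and subtract from it a close element of $M$: we obtain $f\in B$ with $f+M$ the unit of $B/M$ and $\|f\|<1$. Then $1-L_f$ is bijective on $B$. But $b-fb\in M$ for all $b$, so $B=(1-L_f)B\subseteq M$, contradicting $B/M\ne0$.

**Step 3: $r$ is subadditive on commuting elements.** This lets us compare $1$ with elements near it. Let $x,y$ lie in a commutative associative normed algebra with unit, $s>r(x)$, $s'>r(y)$. There is $K$ with $\|x^n\|\le Ks^n$ and $\|y^n\|\le Ks'^n$ for all $n\ge0$. The binomial formula gives $\|(x+y)^n\|\le K^2(s+s')^n$, so $r(x+y)\le s+s'$. Hence $r(x+y)\le r(x)+r(y)$.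

**Step 4: the separating space lies in $M$.** Let $M$ be as in Theorem 3 and suppose $\mathfrak S(\Phi)\not\subseteq M$. Put $C=B/M$, a complete normed simple algebra with unit $1\neq0$ admitting power-associativity. Let $\pi:B\to C$ be the quotient map and $\Psi=\pi\Phi$, which has dense range. By Step 1, $\mathfrak S(\Psi)$ is an ideal of $C$. It contains $\pi(\mathfrak S(\Phi))\ne0$, so it equals $C$ and contains $1$. Thus there are $a_n\to0$ in $A$ with $c_n:=\Psi(a_n)\to1$. The subalgebra of $C^{\rm sym}$ generated by $1$ and $c_n$ is spanned by $1$ and the powers of $c_n$; it is associative and commutative. By Step 3 and Theorem 2,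
$$1=r(1)\le r(1-c_n)+r(c_n)\le\|1-c_n\|+\|a_n\|\to0,$$
a contradiction. So $\mathfrak S(\Phi)\subseteq M$.

**Step 5: conclusion.** If the intersection of all such $M$ is $0$, then $\mathfrak S(\Phi)=0$ and $\Phi$ is continuous by the closed graph theorem. This is Theorem 3. If $B$ admits power-associativity, so does every quotient $B/M$, since $(B/M)^{\rm sym}$ is a homomorphic image of $B^{\rm sym}$. So for strongly semisimple $B$ admitting power-associativity, the intersection in Theorem 3 is the strong radical, which is $0$. This is Corollary 4. $\square$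

Everything now rests on Theorem 2.

## 5. Topological zero divisors, and targets that are associative

**Reduction of Theorem 2.** The purpose is to work with one commutative complex algebra with unit. First replace $A,B$ by $A^{\rm sym},B^{\rm sym}$. Next replace $B$ by $\mathbb K1\oplus B$ with norm $\|\alpha1+b\|=|\alpha|+\|b\|$. It is power-associative, because the subalgebra generated by $\alpha1+b$ lies in the span of $1$ and the powers of $b$.

If $\mathbb K=\mathbb R$, complexify both algebras and $\Phi$. On $X_{\mathbb C}=\mathbb C\otimes X$ use the projective norm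
$$\|u\|=\inf\Big\{\sum|\lambda_i|\|x_i\|:\ u=\sum\lambda_i\otimes x_i\Big\}.$$
It is submultiplicative. If $1\otimes x=\sum\lambda_i\otimes x_i$, then $x=\sum\operatorname{Re}(\lambda_i)x_i$, so $\|x\|\le\sum|\lambda_i|\|x_i\|$; hence the norm extends that of $X$. Taking real and imaginary parts in the same way gives $\max(\|x\|,\|y\|)\le\|x+iy\|\le\|x\|+\|y\|$, so it is complete.

Power-associativity passes to $D_{\mathbb C}$. Suppose two bracketings $m_1,m_2$ of degree $n$ satisfy $m_1(X,\dots,X)=m_2(X,\dots,X)$ on $D$. Replace $X$ by $\sum s_iX_i$ with real $s_i$ and compare coefficients of $s_1\cdots s_n$: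
$$\sum_\theta m_1(X_{\theta(1)},\dots,X_{\theta(n)})=\sum_\theta m_2(X_{\theta(1)},\dots,X_{\theta(n)}),$$
where $\theta$ runs over the permutations of $\{1,\dots,n\}$. This is multilinear, so it holds on $D_{\mathbb C}$. Putting all $X_i=X$ gives $n!\,m_1(X,\dots,X)=n!\,m_2(X,\dots,X)$.

None of these changes affects $\|a^n\|$ or $r(\Phi(a))$. So from now on $A$ is complex, complete and commutative, and $\Phi:A\to D$ where $D$ is complex, complete, commutative and power-associative, with a unit of norm $1$.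

The next lemma isolates what has to be contradicted. For $e\in D$, $\mathbb C[e]$ is the span of $1,e,e^2,\dots$

**Lemma 5.** Let $c\in D$. There is $\lambda\in\mathbb C$ with $|\lambda|=r(c)$ such that, for $e=\lambda1-c$, no bounded linear operator $W$ on $D$ has both of these properties:

1. there is a constant $C$ with $\|L_qW\|\le C\|qe\|$ for all $q\in\mathbb C[e]$;
2. there is $z\in D$ with $Wz=1$.

**Proof.** The closure $P$ of $\mathbb C[c]$ is a commutative associative unital Banach algebra, so there is $\lambda\in\mathrm{Sp}_P(c)$ with $|\lambda|=r(c)$. First let $r(c)>0$. Put $\lambda_n=(1+\frac1n)\lambda$. Then $\lambda_n\notin\mathrm{Sp}_P(c)$, and we put $\kappa_n=\|(\lambda_n-c)^{-1}\|$. We have $\kappa_n\ge1/|\lambda_n-\lambda|$, since otherwise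
$$\lambda-c=(\lambda_n-c)\big(1-(\lambda_n-\lambda)(\lambda_n-c)^{-1}\big)$$
would be invertible. So $\kappa_n\to\infty$. Let $q_n=(\lambda_n-c)^{-1}/\kappa_n$. Then $\|q_n\|=1$ and $q_ne=(\lambda-\lambda_n)q_n+\kappa_n^{-1}1\to0$. If $r(c)=0$, then $\lambda=0$; use $\lambda_n=\frac1n$ in the same way. Since $\mathbb C[c]=\mathbb C[e]$ is dense in $P$, we may replace $q_n$ by elements of $\mathbb C[e]$ with $\|q_n\|\to1$ and $q_ne\to0$. If $W$ had both properties, then
$$\|q_n\|=\|L_{q_n}1\|=\|L_{q_n}Wz\|\le C\|q_ne\|\|z\|\to0,$$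
a contradiction. $\square$

**Associative $D$.** Let us prove $r(\Phi(a))\le\|a\|$ when $D$ is associative. Put $c=\Phi(a)$, suppose $r(c)>\|a\|$, take $\lambda,e$ as in the lemma and $W=L_e$. Property 1 holds with $C=1$, because $L_qL_e=L_{qe}$. For property 2, $\lambda-L_a$ is invertible on $A$ because $\|a\|<|\lambda|$. Choose $h\in A$ with $\lambda h-ah=a$. Then
$$e(1+\Phi(h))=\lambda1-c+\Phi(\lambda h-ah)=\lambda1-c+c=\lambda1,$$
so $z=\lambda^{-1}(1+\Phi(h))$ works. The lemma gives a contradiction.

**Where this stops.** Property 2 used no associativity. Property 1 used $L_qL_e=L_{qe}$, applied to the element $z$, which lies outside $\mathbb C[e]$. For power-associative $D$ this is false already in the Jordan algebra $H$ of symmetric $2\times2$ matrices. Let $c=E_{22}$, $\lambda=1$, $e=E_{11}$, $q=E_{22}=1-e\in\mathbb C[e]$. Then $q\circ e=0$, but for $\eta=E_{12}+E_{21}$ we have $e\circ\eta=\frac12\eta$ and $q\circ(e\circ\eta)=\frac14\eta\ne0$. So $L_qL_e\ne0$ while $qe=0$, and no constant $C$ exists.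

In the same example $U_e=2L_e^2-L_{e^2}$ behaves better: $U_e\eta=\frac12\eta-\frac12\eta=0$. In $A^{\rm sym}$ with $A$ associative, $U_e\xi=e\xi e$, and $q\circ(e\xi e)=\frac12(qe\,\xi e+e\xi\,eq)$ is controlled by $qe$. The next task is to find a replacement for $L_e$ built from $L_e$ and $U_e$.

## 6. Derivatives of powers, and targets that are Jordan

Let $D$ be a commutative power-associative algebra with unit over a field $\mathbb F$ of characteristic $0$. Fix $x\in D$ and write
$$E=\mathrm{End}(D),\quad t=L_x,\quad L_n=L_{x^n}\ (L_0=1),\quad U_x=2t^2-L_2,\quad y=L_2-t^2 .$$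

**Step 1: linearize power-associativity.** The aim is to turn $x^ix^j=x^{i+j}$ into relations in $E$. Put $\Delta_0=0$, $\Delta_1=1$, $\Delta_{n+1}=t\Delta_n+L_n$. Since $(x+s\eta)^{n+1}=(x+s\eta)(x+s\eta)^n$, the coefficient of $s$ in $(x+s\eta)^n$ is $\Delta_n\eta$. The identity $(x+s\eta)^i(x+s\eta)^j=(x+s\eta)^{i+j}$ holds for all $s$ in the infinite field $\mathbb F$, so we may compare coefficients of $s$:
$$L_i\Delta_j+L_j\Delta_i=\Delta_{i+j}\qquad(i,j\ge0). \tag{2}$$

By hand: $\Delta_2=2t$ and $\Delta_3=2t^2+L_2$. Then $\Delta_4=t\Delta_3+L_3$, while (2) with $i=j=2$ says $\Delta_4=4L_2t$. So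
$$L_3=4L_2t-tL_2-2t^3. \tag{3}$$
If $x^2=x$, this reads $2t^3-3t^2+t=0$, that is, $t(2t-1)(t-1)=0$.

**Step 2: generating functions.** We package all of (2) with $i=1,2$ into one equation. Work in formal series in $\lambda^{-1}$ over $E$ with finitely many positive powers of $\lambda$, where $\lambda$ is central. Put
$$\Delta(\lambda)=\sum_{n\ge0}\Delta_n\lambda^{-n-1},\qquad M(\lambda)=\sum_{n\ge0}L_n\lambda^{-n-1},\qquad \sigma=\lambda-t,\qquad X'=[\sigma,X]=Xt-tX .$$
Here $\sigma$ is invertible, $\sigma^{-1}=\sum t^n\lambda^{-n-1}$. The map $X\mapsto X'$ is a derivation with $\sigma'=0$, and it measures failure to commute with $t$.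

The recursion for $\Delta_n$ says $\lambda\Delta=t\Delta+M$, so
$$M(\lambda)=\sigma\Delta(\lambda). \tag{4}$$
Relation (2) with $i=2$ gives $\lambda^2\Delta-1=L_2\Delta+2Mt=(t^2+y)\Delta+2\sigma\Delta t$. Substitute $t=\lambda-\sigma$. On the left $\lambda^2\Delta-t^2\Delta=(2\lambda\sigma-\sigma^2)\Delta$, and $2\sigma\Delta t=2\lambda\sigma\Delta-2\sigma\Delta\sigma$. Hence $-1=\sigma^2\Delta-2\sigma\Delta\sigma+y\Delta$. As $\Delta''=\sigma^2\Delta-2\sigma\Delta\sigma+\Delta\sigma^2$, this says
$$\Delta\sigma^2=1+\mathcal H\Delta,\qquad\mathcal HX:=X''+yX. \tag{5}$$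

**Step 3: solve (5).** Put $v_n=\mathcal H^n1\in E$, so that $v_0=1$, $v_1=y$, $v_2=y''+y^2$, $v_{n+1}=v_n''+yv_n$. Then
$$\Delta(\lambda)=\sum_{n\ge0}v_n\sigma^{-2n-2}. \tag{6}$$
Indeed, the right side $\tilde\Delta$ satisfies $\tilde\Delta\sigma^2=1+\sum_{n\ge0}v_{n+1}\sigma^{-2n-2}=1+\mathcal H\tilde\Delta$, because $\sigma'=0$. The difference $X=\Delta-\tilde\Delta$ satisfies $X=\mathcal H(X)\sigma^{-2}$. The operator $\mathcal H$ does not lower the order in $\lambda^{-1}$ and $\sigma^{-2}$ raises it by $2$, so $X=0$.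

**The Jordan case.** If $t$ commutes with $L_2$, then $y'=0$, so $v_n=y^n$ and (6) is a geometric series: $\Delta(\lambda)=(\sigma^2-y)^{-1}$. Moreover
$$\sigma^2-y=\lambda^2-2\lambda t+t^2-y=\lambda^2-2\lambda t+U_x ,$$
so $M(\lambda)(\lambda^2-2\lambda t+U_x)=\sigma$ is a polynomial in $\lambda$. The coefficient of $\lambda^{-k-1}$, $k\ge0$, gives $L_{k+2}-2L_{k+1}t+L_kU_x=0$, and by linearity
$$L_{qx^2}-2L_{qx}L_x+L_qU_x=0\qquad(q\in\mathbb F[x]). \tag{7}$$
With $x=e$, this is property 1 of Lemma 5 for $W=U_e$: it gives $\|L_qU_e\|\le(2\|L_e\|+\|e\|)\|qe\|$. So $U_e$ is the correct replacement for $L_e$ when $D$ is Jordan.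

**Where this stops.** In a general commutative power-associative algebra $t$ and $y$ do not commute, and (7) is false. For $q=x$, (3) gives
$$L_3-2L_2t+tU_x=(4L_2t-tL_2-2t^3)-2L_2t+2t^3-tL_2=2(L_2t-tL_2)=2y'.$$
In the algebra $S$ of Section 1 with a unit adjoined and $x=e_1+e_2$, (1) shows $y'e_1=-2e_3\ne0$. So the geometric series breaks: $v_n\ne y^n$ in general.

**The way past.** We only need *some* polynomial in $\lambda$ that makes $M(\lambda)$ a polynomial when multiplied on the right, with a constant term $W$ that we can handle as we handled $L_e$. By (6) this is a question about the sequence $v_n$. In the Jordan case it satisfies the one-step recurrence $v_{n+1}=v_ny$. We shall show that power-associativity always forces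
$$v_{n+2}-2v_{n+1}y+v_ny^2=0\qquad(n\ge3), \tag{8}$$
a recurrence with double root $y$, and that from $v_3$ on the derivatives of $y$ are annihilated by the $v_n$. The double root means that the square of $\sigma^2-y$ is needed, and a factor $\sigma^6$ clears the denominators $\sigma^{-2},\sigma^{-4},\sigma^{-6}$ of the first three terms.

## 7. An identity of degree ten in power-associative algebras

**Theorem 1.** Let $D$ be a commutative power-associative algebra with unit over a field $\mathbb F$ of characteristic $0$, $x\in D$, $t=L_x$, $U_x=2L_x^2-L_{x^2}$. Write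
$$(\lambda-t)^6(\lambda^2-2\lambda t+U_x)^2=\sum_{i=0}^{10}w_i\lambda^{10-i}\qquad(w_i\in\mathrm{End}(D),\ w_{10}=t^6U_x^2).$$
Then $\sum_{i=0}^{10}L_{q\,x^{10-i}}\,w_i=0$ for every $q\in\mathbb F[x]$.

We keep the notation of Section 6.

### 7.1. The two-parameter identity

**Step 1: use all of (2).** So far only $i=1,2$ were used. We now encode every $i,j$, to get relations among $y,y',y'',\dots$ Let $\mu$ be a second central variable and $\tau=\mu-t$, so $\sigma\tau=\tau\sigma$ and $[\tau,X]=X'$ for $X\in E$. Multiply (2) by $\lambda^{-i-1}\mu^{-j-1}$ and sum. Since $(\mu-\lambda)\sum_{i+j=n}\lambda^{-i-1}\mu^{-j-1}=\lambda^{-n-1}-\mu^{-n-1}$, we get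
$$(\mu-\lambda)\big(M(\lambda)\Delta(\mu)+M(\mu)\Delta(\lambda)\big)=\Delta(\lambda)-\Delta(\mu).$$
By (6) the right side is $\sum_Nv_N(\sigma^{-2N-2}-\tau^{-2N-2})$, and
$$\sigma^{-k}-\tau^{-k}=(\tau-\sigma)\sum_{i+j=k+1,\ i,j\ge1}\sigma^{-i}\tau^{-j},\qquad\tau-\sigma=\mu-\lambda .$$
The factor $\mu-\lambda$ can be cancelled. If $F=\sum f_{ij}\lambda^{-i}\mu^{-j}$ has exponents $i,j$ bounded below and $(\mu-\lambda)F=0$, then $f_{i,j+1}=f_{i+1,j}$ for all $i,j$; so $f_{ij}=f_{i+1,j-1}=f_{i+2,j-2}=\cdots$, which is eventually $0$. Using (4) we arrive at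
$$\sigma\Delta(\lambda)\Delta(\mu)+\tau\Delta(\mu)\Delta(\lambda)=\sum_Nv_N\sum_{i+j=2N+3,\ i,j\ge1}\sigma^{-i}\tau^{-j}. \tag{9}$$

**Step 2: move coefficients to the left.** To compare coefficients we need all elements of $E$ to the left of $\sigma,\tau$. Left multiplication by $\sigma$ is $\mathcal R+\partial$, where $\mathcal R$ is right multiplication by $\sigma$ and $\partial X=X'$. These commute, $\mathcal R$ is invertible, $\mathcal R^{-1}$ raises the order in $\lambda^{-1}$ by $1$ and $\partial$ does not lower it. So the binomial series is legitimate for every $k\in\mathbb Z$: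
$$\sigma^kv=\sum_{r\ge0}\binom kr v^{(r)}\sigma^{k-r},\qquad\text{in particular}\quad\sigma^{-k}v=\sum_{r\ge0}(-1)^r\binom{k+r-1}rv^{(r)}\sigma^{-k-r}. \tag{10}$$
Since $\sigma v_m=v_m\sigma+v_m'$, for $v\in E$
$$\sigma\Delta(\lambda)v=\sum_m\big(v_m\sigma^{-2m-1}+v_m'\sigma^{-2m-2}\big)v=\sum_{i\ge1}A_i[v]\sigma^{-i},$$
$$A_i[v]=\sum_{2m+1+r=i}(-1)^r\binom{2m+r}rv_mv^{(r)}+\sum_{2m+2+r=i}(-1)^r\binom{2m+1+r}rv_m'v^{(r)} .$$
With $v_0=1$, $v_0'=0$, $v_1=y$, the cases we need are
$$\begin{aligned}A_4[v]&=-v'''-3yv'+y'v,\\ A_5[v]&=v''''+6yv''-4y'v'+v_2v,\\ A_6[v]&=-v^{(5)}-10yv'''-5v_2v'+10y'v''+v_2'v.\end{aligned}$$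
For instance in $A_6$ the first sum has $(m,r)=(0,5),(1,3),(2,1)$ with coefficients $-1,-\binom53,-\binom51$, and the second has $(m,r)=(1,2),(2,0)$ with coefficients $\binom52,1$.

**Step 3: compare coefficients.** In (9) the first term is $\sum_{n,i}A_i[v_n]\sigma^{-i}\tau^{-2n-2}$. The second is $\sum_{n,i}A_i[v_n]\sigma^{-2n-2}\tau^{-i}$, with the same $A_i$, since $[\tau,X]=X'$ too. Expansions $\sum_{i,j\ge1}c_{ij}\sigma^{-i}\tau^{-j}$ with $c_{ij}\in E$ are unique: $\sigma^{-i}\tau^{-j}=\lambda^{-i}\mu^{-j}+\text{(terms of higher total degree in }\lambda^{-1},\mu^{-1})$, so in a vanishing sum the $c_{ij}$ of lowest total degree vanish. On the right of (9) the coefficient of $\sigma^{-i}\tau^{-j}$ is $v_{(i+j-3)/2}$ if $i+j$ is odd and $0$ if it is even. We read off three families.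

- $(i,j)=(5,2n+2)$: as $5$ is odd only the first term contributes, so $A_5[v_n]=v_{n+2}=\mathcal H^2v_n$. Now $\mathcal H^2v=v''''+y''v+2y'v'+2yv''+y^2v$ and $v_2=y''+y^2$. Subtracting, $4yv_n''-6y'v_n'=0$, that is,
$$2yv_n''=3y'v_n'. \tag{11}$$
- $(i,j)=(4,4)$: both terms give $A_4[y]$, so $2A_4[y]=0$ and
$$A_4[y]=0. \tag{12}$$
- $(i,j)=(6,4)$:
$$A_6[y]+A_4[v_2]=0. \tag{13}$$

### 7.2. Relations among $y$, $y'$, $y''$

Write $\alpha=y$, $\beta=y'$, $\gamma=y''$, so $\alpha'=\beta$ and $\beta'=\gamma$. Give $\alpha,\beta,\gamma$ the degrees $2,3,4$; the derivation raises degree by $1$. The aim is to find, degree by degree up to $11$, enough relations to control $v_3$. The method is to differentiate known relations and to multiply them in two ways.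

**Step 1: degrees 5, 6 and 8.** These are the first outputs of (11) and (12). From (12), $-\gamma'-3\alpha\beta+\beta\alpha=0$, and (11) with $n=1$ is $2\alpha\gamma=3\beta^2$:
$$\text{(R1)}\ \ \gamma'=\beta\alpha-3\alpha\beta,\qquad\text{(R2)}\ \ \alpha\gamma=\tfrac32\beta^2 .$$
Since $v_2=\gamma+\alpha^2$, (R1) gives $v_2'=\gamma'+\beta\alpha+\alpha\beta=2\beta\alpha-2\alpha\beta$ and then $v_2''=2\gamma\alpha+2\beta^2-2\beta^2-2\alpha\gamma=2\gamma\alpha-2\alpha\gamma$. Relation (11) with $n=2$ is $2\alpha v_2''=3\beta v_2'$. By (R2) its left side is $4\alpha\gamma\alpha-4\alpha^2\gamma=6\beta^2\alpha-6\alpha\beta^2$, and its right side is $6\beta^2\alpha-6\beta\alpha\beta$. So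
$$\text{(R3)}\ \ \alpha\beta^2=\beta\alpha\beta=:\zeta .$$

**Step 2: degree 7.** Here (13) enters. Differentiating (R1), and using (R2),
$$\gamma''=\gamma\alpha+\beta^2-3\beta^2-3\alpha\gamma=\gamma\alpha-\tfrac{13}2\beta^2,$$
$$\gamma'''=\gamma'\alpha+\gamma\beta-\tfrac{13}2(\gamma\beta+\beta\gamma)=\beta\alpha^2-3\alpha\beta\alpha-\tfrac{11}2\gamma\beta-\tfrac{13}2\beta\gamma .$$
Differentiating (R2), $\beta\gamma+\alpha\gamma'=\frac32(\gamma\beta+\beta\gamma)$, so with (R1)
$$\alpha\gamma'=\alpha\beta\alpha-3\alpha^2\beta=\tfrac32\gamma\beta+\tfrac12\beta\gamma . \tag{14}$$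
Hence
$$v_2'''=2\gamma'\alpha+2\gamma\beta-2\beta\gamma-2\alpha\gamma'=2\beta\alpha^2-6\alpha\beta\alpha-\gamma\beta-3\beta\gamma .$$
The two parts of (13) are
$$A_6[y]=-\gamma'''-10(\alpha\beta\alpha-3\alpha^2\beta)-5\gamma\beta-5\alpha^2\beta+10\beta\gamma+2\beta\alpha^2-2\alpha\beta\alpha,$$
$$A_4[v_2]=-v_2'''-6\alpha\beta\alpha+6\alpha^2\beta+\beta\gamma+\beta\alpha^2 .$$
Collect the sum. The coefficients are: $\beta\alpha^2$: $-1+2-2+1=0$; $\alpha\beta\alpha$: $3-10-2+6-6=-9$; $\alpha^2\beta$: $30-5+6=31$; $\gamma\beta$: $\frac{11}2-5+1=\frac32$; $\beta\gamma$: $\frac{13}2+10+3+1=\frac{41}2$. So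
$$-9\alpha\beta\alpha+31\alpha^2\beta+\tfrac32\gamma\beta+\tfrac{41}2\beta\gamma=0 .$$
Insert $\alpha\beta\alpha=3\alpha^2\beta+\frac32\gamma\beta+\frac12\beta\gamma$ from (14): $4\alpha^2\beta-12\gamma\beta+16\beta\gamma=0$. Thus
$$\text{(R4)}\ \ \alpha^2\beta=3\gamma\beta-4\beta\gamma,\qquad\alpha\beta\alpha=\tfrac{21}2\gamma\beta-\tfrac{23}2\beta\gamma .$$

**Step 3: degree 8.** We differentiate (R4). By (R1) and (R3), $\gamma'\beta=\zeta-3\zeta=-2\zeta$ and $\beta\gamma'=\beta^2\alpha-3\zeta$.

The first part of (R4): the left side becomes $\beta\alpha\beta+\alpha\beta^2+\alpha^2\gamma=\zeta+\zeta+\frac32\zeta$. The right side becomes $3\gamma'\beta+3\gamma^2-4\gamma^2-4\beta\gamma'=-6\zeta-\gamma^2-4\beta^2\alpha+12\zeta$. So $\gamma^2=\frac52\zeta-4\beta^2\alpha$.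

The second part: the left side becomes $\beta^2\alpha+\alpha\gamma\alpha+\alpha\beta^2=\frac52\beta^2\alpha+\zeta$. The right side becomes $\frac{21}2(\gamma'\beta+\gamma^2)-\frac{23}2(\gamma^2+\beta\gamma')=-21\zeta-\gamma^2-\frac{23}2(\beta^2\alpha-3\zeta)=11\zeta-\frac{15}2\beta^2\alpha$. So $10\beta^2\alpha=10\zeta$. Hence
$$\text{(R5)}\ \ \beta^2\alpha=\zeta,\quad\gamma^2=-\tfrac32\zeta,\quad\gamma'\beta=\beta\gamma'=-2\zeta .$$

**Step 4: degree 9.** Let $p=\beta^3$. We differentiate the three expressions $\zeta=\alpha\beta^2=\beta\alpha\beta=\beta^2\alpha$, using (R2) in the forms $\alpha\gamma\beta=\frac32p$ and $\beta\alpha\gamma=\frac32p$: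
$$\zeta'=\tfrac52p+\alpha\beta\gamma=\tfrac52p+\gamma\alpha\beta=p+\gamma\beta\alpha+\beta\gamma\alpha .$$
Put $\rho=\alpha\beta\gamma=\gamma\alpha\beta$. Then $\gamma\beta\alpha+\beta\gamma\alpha=\frac32p+\rho$. Next differentiate $\gamma^2=-\frac32\zeta$. By (R1), $\gamma'\gamma=\beta\alpha\gamma-3\alpha\beta\gamma=\frac32p-3\rho$ and $\gamma\gamma'=\gamma\beta\alpha-3\rho$. Their sum is $-\frac32\zeta'=-\frac{15}4p-\frac32\rho$. So
$$\gamma\beta\alpha=-\tfrac{21}4p+\tfrac92\rho,\qquad\beta\gamma\alpha=\tfrac{27}4p-\tfrac72\rho .$$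
Now compute $\alpha^2\beta\alpha$ in two ways by (R4):
$$\alpha(\alpha\beta\alpha)=\tfrac{21}2\alpha\gamma\beta-\tfrac{23}2\alpha\beta\gamma=\tfrac{63}4p-\tfrac{23}2\rho,$$
$$(\alpha^2\beta)\alpha=3\gamma\beta\alpha-4\beta\gamma\alpha=-\tfrac{63}4p+\tfrac{27}2\rho-27p+14\rho=-\tfrac{171}4p+\tfrac{55}2\rho .$$
So $39\rho=\frac{234}4p$, that is, $\rho=\frac32p$. Also $\alpha^3\beta=\alpha(3\gamma\beta-4\beta\gamma)=\frac92p-6p$. Altogether
$$\text{(R6)}\ \ \alpha\beta\gamma=\gamma\alpha\beta=\gamma\beta\alpha=\beta\gamma\alpha=\tfrac32p,\quad\alpha^3\beta=-\tfrac32p,\quad\zeta'=4p .$$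

**Step 5: degree 10.** Let $\omega=\alpha^2\beta^2=\alpha\zeta$. We express every degree-10 product that will be needed through $\omega$. By (R5), $\alpha\zeta=\alpha\beta^2\alpha=\zeta\alpha$, so
$$\omega=\alpha\zeta=\zeta\alpha=\alpha\beta\alpha\beta=\alpha\beta^2\alpha=\beta\alpha\beta\alpha=\beta^2\alpha^2 .$$
From $(\alpha\gamma)\gamma=\frac32\beta^2\gamma$ and $\alpha(\gamma^2)=-\frac32\omega$ we get $\beta^2\gamma=-\omega$. Differentiating $\alpha\beta\gamma=\frac32p$:
$$\beta^2\gamma+\alpha\gamma^2+\alpha\beta\gamma'=-\omega-\tfrac32\omega-2\omega=\tfrac32p',\qquad\text{so } p'=-3\omega .$$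
Differentiating $\gamma\beta\alpha=\frac32p$: $\gamma'\beta\alpha+\gamma^2\alpha+\gamma\beta^2=-2\omega-\frac32\omega+\gamma\beta^2=-\frac92\omega$, so $\gamma\beta^2=-\omega$. Then $p'=\gamma\beta^2+\beta\gamma\beta+\beta^2\gamma$ gives $\beta\gamma\beta=-\omega$, and by (R4) $\beta\alpha^2\beta=3\beta\gamma\beta-4\beta^2\gamma=\omega$:
$$\text{(R7)}\ \ \beta^2\gamma=\beta\gamma\beta=\gamma\beta^2=-\omega,\quad p'=-3\omega,\quad\beta\alpha^2\beta=\omega .$$

**Step 6: degree 11.** One more product is needed. We have $\zeta\beta=\alpha p$ and $\beta\zeta=(\beta\alpha\beta)\beta=\zeta\beta=\alpha p$. So $\omega'=(\alpha\zeta)'=\beta\zeta+\alpha\zeta'=5\alpha p$. Differentiating $\gamma\beta^2=-\omega$: $\gamma'\beta^2+\gamma^2\beta+\gamma\beta\gamma=-2\alpha p-\frac32\alpha p+\gamma\beta\gamma=-5\alpha p$, so $\gamma\beta\gamma=-\frac32\alpha p$. By (R4), $\gamma\alpha^2\beta=3\gamma^2\beta-4\gamma\beta\gamma=-\frac92\alpha p+6\alpha p$: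
$$\text{(R8)}\ \ \gamma\alpha^2\beta=\tfrac32\alpha p .$$

### 7.3. The sequence $v_n$ from $n=3$ on

By Section 7.2, $v_3=v_2''+\alpha v_2=(2\gamma\alpha-3\beta^2)+\frac32\beta^2+\alpha^3$, that is,
$$v_3=2\gamma\alpha-\tfrac32\beta^2+\alpha^3 .$$
Let $E_0$ be the unital subalgebra of $E$ generated by all $y^{(j)}$, which is stable under the derivation, and put
$$\mathcal J=\sum_{k\ge0}(\alpha^k\beta E_0+\alpha^k\gamma E_0).$$
This is a right ideal of $E_0$ with $\alpha\mathcal J\subseteq\mathcal J$. Also $\mathcal J'\subseteq\mathcal J$: the elements $(\alpha^k)'=\sum_{i<k}\alpha^i\beta\alpha^{k-1-i}$ lie in the right ideal $\mathcal J$, $\alpha^k\beta'=\alpha^k\gamma$, and $\alpha^k\gamma'=\alpha^k\beta\alpha-3\alpha^{k+1}\beta$ by (R1). Since $\beta\in\mathcal J$ and $(\alpha^2)'=\beta\alpha+\alpha\beta\in\mathcal J$, we have $y^{(j)},(y^2)^{(j)}\in\mathcal J$ for all $j\ge1$.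

**Step 1: $v_3\mathcal J=0$.** This says that $v_3$ does not see derivatives of $y$. It suffices to treat $\alpha^k\beta$ and $\alpha^k\gamma$.

- $v_3\beta=2\gamma\alpha\beta-\frac32p+\alpha^3\beta=3p-\frac32p-\frac32p=0$ by (R6).
- $v_3\gamma=2\gamma(\alpha\gamma)-\frac32\beta^2\gamma+\alpha^2(\alpha\gamma)=3\gamma\beta^2+\frac32\omega+\frac32\omega=0$ by (R2) and (R7).
- $v_3\alpha\beta=2\gamma\alpha^2\beta-\frac32(\beta^2\alpha)\beta+\alpha(\alpha^3\beta)=3\alpha p-\frac32\alpha p-\frac32\alpha p=0$ by (R8), (R5), (R6).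
- $v_3\alpha^2\beta=3(v_3\gamma)\beta-4(v_3\beta)\gamma=0$ by (R4).
- For $k\ge3$, $v_3\alpha^k\beta=-\frac32(v_3\alpha^{k-3}\beta)\beta^2=0$ by (R6) and induction on $k$.
- For $k\ge1$, $v_3\alpha^k\gamma=\frac32(v_3\alpha^{k-1}\beta)\beta=0$ by (R2).

**Step 2: $v_n\mathcal J=v_n'\mathcal J=v_n''\mathcal J=0$ for all $n\ge3$.** This carries Step 1 along the recursion. If $v\mathcal J=0$ and $j\in\mathcal J$, then $0=(vj)'=v'j+vj'=v'j$, since $j'\in\mathcal J$. So $v'\mathcal J=0$, likewise $v''\mathcal J=0$, and therefore $(\mathcal Hv)\mathcal J=(v''+yv)\mathcal J=0$. Induct from $v_3$. As a consequence, for $n\ge3$,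
$$\mathcal H(v_ny)=v_n''y+2v_n'y'+v_ny''+yv_ny=(\mathcal Hv_n)y,\qquad\mathcal H(v_ny^2)=(\mathcal Hv_n)y^2, \tag{15}$$
the second by the same computation with $y^2$ for $y$.

**Step 3: the recurrence (8).** Put $u_n=v_{n+2}-2v_{n+1}y+v_ny^2$. By (15), $u_{n+1}=\mathcal Hu_n$ for $n\ge3$, so it suffices to show $u_3=0$.

First we compute $v_4=v_3''+yv_3$. The pieces are
$$(2\gamma\alpha)''=2\gamma''\alpha+4\gamma'\beta+2\gamma^2=2\gamma\alpha^2-13\zeta-8\zeta-3\zeta,$$
$$(\beta^2)''=\gamma'\beta+2\gamma^2+\beta\gamma'=-2\zeta-3\zeta-2\zeta=-7\zeta,$$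
$$(\alpha^3)''=\gamma\alpha^2+\alpha\gamma\alpha+\alpha^2\gamma+2(\beta^2\alpha+\beta\alpha\beta+\alpha\beta^2)=\gamma\alpha^2+\tfrac32\zeta+\tfrac32\zeta+6\zeta .$$
So $v_3''=3\gamma\alpha^2+(-24+\frac{21}2+9)\zeta=3\gamma\alpha^2-\frac92\zeta$. Also $yv_3=2\alpha\gamma\alpha-\frac32\alpha\beta^2+\alpha^4=3\zeta-\frac32\zeta+\alpha^4$. Hence
$$v_4=3\gamma\alpha^2-3\zeta+\alpha^4,\qquad g:=v_4-v_3y=\gamma\alpha^2-\tfrac32\zeta,$$
because $v_3y=2\gamma\alpha^2-\frac32\zeta+\alpha^4$.

By (15), $\mathcal Hg=v_5-v_4y$. So $u_3=(v_5-v_4y)-(v_4-v_3y)y=\mathcal Hg-gy=g''+yg-gy$. The terms are as follows.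

- $yg=\alpha\gamma\alpha^2-\frac32\alpha\zeta=\frac32\beta^2\alpha^2-\frac32\omega=0$, and $gy=\gamma\alpha^3-\frac32\omega$.
- $\gamma''\alpha^2=(\gamma\alpha-\frac{13}2\beta^2)\alpha^2=\gamma\alpha^3-\frac{13}2\omega$.
- $2\gamma'(\alpha^2)'=2(\beta\alpha-3\alpha\beta)(\beta\alpha+\alpha\beta)=2(\omega+\omega-3\omega-3\omega)=-8\omega$, where $\beta\alpha\cdot\alpha\beta=\omega$ is (R7).
- $\gamma(\alpha^2)''=\gamma(\gamma\alpha+2\beta^2+\frac32\beta^2)=-\frac32\omega-\frac72\omega=-5\omega$.
- $-\frac32\zeta''=-6p'=18\omega$.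

The last four add up to $g''=\gamma\alpha^3+(-\frac{13}2-8-5+18)\omega=\gamma\alpha^3-\frac32\omega$. So $u_3=g''+yg-gy=0$, and $u_n=0$ for all $n\ge3$.

### 7.4. The product with $\sigma^6(\sigma^2-y)^2$ is a polynomial

Here we turn (8) into the identity of Theorem 1. Put $U=\lambda^2-2\lambda t+U_x=\sigma^2-y$, so $U^2=\sigma^4-\sigma^2y-y\sigma^2+y^2$. For $n\ge3$ and $k\in\mathbb Z$, (10) gives
$$v_n\sigma^ky=v_ny\sigma^k,\qquad v_n\sigma^ky^2=v_ny^2\sigma^k,$$
because all terms with a derivative lie in $v_n\mathcal J=0$. Powers of $\sigma$ commute with each other, so for $n\ge3$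
$$v_n\sigma^{-2n-2}\sigma^6U^2=v_n\sigma^{4-2n}U^2=v_n\sigma^{8-2n}-2v_ny\sigma^{6-2n}+v_ny^2\sigma^{4-2n}.$$
Sum over $n$ using (6), and collect the coefficients of $\sigma^2$, of $\sigma^0$ and of $\sigma^{4-2n}$ with $n\ge3$:
$$\Delta(\lambda)\sigma^6U^2=(\sigma^4+y\sigma^2+v_2)U^2+v_3\sigma^2+(v_4-2v_3y)+\sum_{n\ge3}u_n\sigma^{4-2n}.$$
The last sum is $0$, so $\Delta(\lambda)\sigma^6U^2$ is a polynomial in $\lambda$. By (4), so is $M(\lambda)\sigma^6U^2=\sigma\Delta(\lambda)\sigma^6U^2$. But $\sigma^6U^2=\sum_iw_i\lambda^{10-i}$, and the coefficient of $\lambda^{-k-1}$, $k\ge0$, in $M(\lambda)\sum_iw_i\lambda^{10-i}$ is $\sum_{i=0}^{10}L_{x^{k+10-i}}w_i$. So this vanishes for every $k\ge0$, which is Theorem 1 for $q=x^k$. Linearity in $q$ finishes the proof. $\square$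

## 8. Proof of Theorem 2

By Section 5, $A$ is complex, complete and commutative, and $\Phi:A\to D$ with $D$ complex, complete, commutative and power-associative, with a unit of norm $1$. Let $a\in A$ and $c=\Phi(a)$.

**Step 1: $r(c)\le3\|a\|$.** We get a bound with a poor constant by feeding Lemma 5 with the operator from Theorem 1. Suppose $r(c)>3\|a\|$. Take $\lambda$ and $e=\lambda1-c$ as in Lemma 5, so $|\lambda|=r(c)>0$, and put
$$W=L_e^6U_e^2 .$$

*Property 1.* Theorem 1 with $x=e$ has $w_{10}=W$. So for $q\in\mathbb C[e]$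
$$\|L_qW\|=\Big\|\sum_{i=0}^9L_{(qe)e^{9-i}}w_i\Big\|\le C\|qe\|,\qquad C=\sum_{i=0}^9\|e^{9-i}\|\|w_i\|,$$
where the $w_i$ are bounded because they are polynomials in $L_e$ and $U_e$.

*Property 2.* We lift $W$ to an operator on $A$ and solve there. On $A$ put
$$T=\lambda-L_a,\qquad Y=\lambda^2-2\lambda L_a+2L_a^2-L_{a^2},\qquad\Omega=T^6Y^2 .$$
We have $L_e=\lambda-L_c$. From $e^2=\lambda^21-2\lambda c+c^2$,
$$U_e=2(\lambda-L_c)^2-(\lambda^2-2\lambda L_c+L_{c^2})=\lambda^2-2\lambda L_c+2L_c^2-L_{c^2}.$$
Since $\Phi L_a=L_c\Phi$ and $\Phi L_{a^2}=L_{c^2}\Phi$, we get $\Phi T=L_e\Phi$, $\Phi Y=U_e\Phi$ and $\Phi\Omega=W\Phi$. Let $\epsilon=\|a\|/|\lambda|<\frac13$. Then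
$$\|1-\lambda^{-1}T\|\le\epsilon<1,\qquad\|1-\lambda^{-2}Y\|\le2\epsilon+3\epsilon^2<\tfrac23+\tfrac13=1 .$$
As $A$ is complete, $T$ and $Y$ are invertible bounded operators on $A$, hence so is $\Omega$.

Next, $U_e1=2e^2-e^2=e^2$, $U_ee^2=2e^4-e^4=e^4$ and $L_e^6e^4=e^{10}$. So
$$W1=e^{10}=(\lambda1-c)^{10}=\lambda^{10}1-\Phi(d),\qquad d=-\sum_{j=1}^{10}\binom{10}j(-1)^j\lambda^{10-j}a^j\in A .$$
Put $h=\Omega^{-1}d\in A$. Then
$$W(1+\Phi(h))=\lambda^{10}1-\Phi(d)+\Phi(\Omega h)=\lambda^{10}1,$$
and $z=\lambda^{-10}(1+\Phi(h))$ satisfies $Wz=1$.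

So $W$ has both properties, contradicting Lemma 5. Hence $r(c)\le3\|a\|$.

**Step 2: remove the constant.** Apply Step 1 to $a^n$. Since $\Phi(a^n)=c^n$ and $r(c^n)=r(c)^n$, we get $r(c)\le(3\|a^n\|)^{1/n}$ for every $n$. As $3^{1/n}\to1$, $r(c)\le\liminf_n\|a^n\|^{1/n}$. Finally $\|a^n\|\le\|a\|^n$ gives $\liminf_n\|a^n\|^{1/n}\le\|a\|$. This proves Theorem 2, and with Section 4 it proves Theorem 3 and Corollary 4. $\square$

## 9. Separating spaces in general targets, and targets with $\|b\|\le k\,r(b)$

Theorem 3 asks for power-associativity only of enough simple unital quotients of $B$, and asks nothing of $A$. Even when the intersection of the ideals $M$ is not zero, it bounds $\mathfrak S(\Phi)$. In particular, for a dense range $\Phi$ between complete normed algebras, $\mathfrak S(\Phi)$ is contained in the strong radical of $B$ whenever $B$ admits power-associativity.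

Density can be exchanged for a norm condition. Let $B$ be complete and admit power-associativity, and suppose $\|b\|\le k\,r(b)$ for all $b\in B$. Then Theorem 2 gives, for every homomorphism $\Phi$ from a complete normed algebra to $B$,
$$\|\Phi(a)\|\le k\,r(\Phi(a))\le k\|a\| .$$
For example, in a JB-algebra $\|b^2\|=\|b\|^2$, so $\|b^{2^n}\|=\|b\|^{2^n}$ and $r(b)=\|b\|$. Every homomorphism from a complete normed algebra into a JB-algebra is therefore contractive. The map $a\mapsto f(a)E_{12}$ of Section 3 does not contradict this, since $r(E_{12})=0$ and no such $k$ exists for $M_2(\mathbb K)$.
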